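# Finite rank approximation on the strong dual of $\mathcal D^m$

## 1. The theorem on $\mathcal D'^m(\Omega)$ and its vocabulary

**Theorem A.** Let $n\ge 1$ and $m\ge 0$ be integers and let $\Omega\subset\mathbb R^n$ be open. The strong dual $\mathcal D'^m(\Omega)$ of $\mathcal D^m(\Omega)$ has the approximation property. More precisely, there is an equicontinuous net of finite rank operators on $\mathcal D'^m(\Omega)$ converging to the identity uniformly on compact sets. In particular $\mathcal D'^m(\mathbb R^n)$ with the strong topology has the approximation property for every $n\ge1$ and every $m\ge0$.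

The last sentence answers a question recorded as open in Schwartz's 1958 lectures (https://mathweb.tifr.res.in/sites/default/files/publications/ln/tifr11.pdf): "whether $\mathcal{D}'^m$ with the strong topology has the approximation property or not." In plain words: can the identity map of the space of distributions of order $\le m$ be approximated, uniformly on each compact set, by continuous operators with finite-dimensional range? We now make each word precise.

**Definition (spaces).** An ELC is a Hausdorff locally convex topological vector space over $\mathbb C$. For a compact set $H\subset\Omega$, $\mathcal D^m_H$ is the Banach space of $C^m$ functions with support in $H$, with norm $\sup_{|\alpha|\le m}\sup_x|\partial^\alpha f(x)|$. The space $\mathcal D^m(\Omega)$ is the union of the $\mathcal D^m_H$ with the inductive limit topology: a seminorm on $\mathcal D^m(\Omega)$, or a linear map from it to an ELC, is continuous if and only if its restriction to each $\mathcal D^m_H$ is. Its dual $\mathcal D'^m(\Omega)$ is the space of distributions of order $\le m$ on $\Omega$.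 The strong topology on $\mathcal D'^m(\Omega)$ is given by the seminorms $p_S(u)=\sup_{f\in S}|\langle f,u\rangle|$, where $S$ runs over the bounded subsets of $\mathcal D^m(\Omega)$.

To get a feeling for the strong topology, take $\Omega=\mathbb R$ and ask whether $\partial^m\delta_{1/k}\to\partial^m\delta_0$. Choose $s\in\{\pm\cos,\pm\sin\}$ with $s^{(m)}=\cos$, a function $\chi\in C_c^\infty(\mathbb R)$ equal to $1$ near $[-1,1]$, and put $f_k(x)=\chi(x)(\pi k)^{-m}s(\pi kx)$. By Leibniz' rule the $f_k$ form a bounded set in $\mathcal D^m_{\operatorname{supp}\chi}$. But $f_k^{(m)}(1/k)-f_k^{(m)}(0)=\cos\pi-\cos 0=-2$. So $\partial^m\delta_{1/k}$ does not converge strongly to $\partial^m\delta_0$. On the other hand, for $m\ge1$, $|f(1/k)-f(0)|\le C/k$ uniformly on bounded $S$, so $\delta_{1/k}\to\delta_0$ strongly. Derivatives of top order $m$ behave as measures do in total variation; lower derivatives behave better. The whole lecture is about this difference.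

**Definition (approximation property).** For an ELC $L$ let $\mathscr L_c(L,L)$ be the space of continuous linear maps $L\to L$ with the topology of uniform convergence on compact discs (a disc is a convex balanced subset). Identify $L'\otimes L$ with the continuous finite rank operators. $L$ has the approximation property (AP) if $L'\otimes L$ is dense in $\mathscr L_c(L,L)$.

An example is $L=\ell_1$. The truncations $t_r(x)=(x_1,\dots,x_r,0,0,\dots)$ are contractions of finite rank, $t_rx\to x$ for each $x$, and, being equicontinuous, they converge uniformly on compact sets. By the next lemma $\ell_1$ has the AP.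

**Lemma 1 (it is enough to approximate the identity).** An ELC $L$ has the AP as soon as for every compact $\mathcal K\subset L$ and every neighbourhood $O$ of $0$ there is a continuous finite rank $U$ with $(U-1)\mathcal K\subset O$.

*Proof.* Let $v:L\to L$ be continuous linear, $\mathcal K$ compact (for instance a finite union of compact discs) and $O$ a neighbourhood of $0$. Choose a neighbourhood $O'$ of $0$ with $v(O')\subset O$ and $U$ with $(U-1)\mathcal K\subset O'$. Then $vU$ is continuous of finite rank and $(vU-v)\mathcal K\subset v(O')\subset O$. So every neighbourhood of $v$ in $\mathscr L_c(L,L)$ contains a finite rank operator. $\square$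

**Lemma 2 (bounded sets).** Every bounded $S\subset\mathcal D^m(\Omega)$ is contained and bounded in $\mathcal D^m_H$ for some compact $H\subset\Omega$.

*Proof.* Let $H_1\subset H_2\subset\cdots$ be compact subsets of $\Omega$ whose interiors cover $\Omega$. Every compact $H\subset\Omega$ lies in some $H_i$. Suppose $S$ is contained in no $\mathcal D^m_{H_i}$. Then there are $f_i\in S$ and $x_i\in\Omega\setminus H_i$ with $f_i(x_i)\neq0$. Consider the seminorm
$$p(f)=\sup_i\, i\,\frac{|f(x_i)|}{|f_i(x_i)|}.$$
A compact $H$ lies in some $H_{i_0}$, so it contains $x_i$ only for $i<i_0$. On $\mathcal D^m_H$ the supremum is therefore over finitely many terms, and $p$ is finite and continuous there. Hence $p$ is continuous on $\mathcal D^m(\Omega)$. But $p(f_i)\ge i$, so $p$ is unbounded on $S$: contradiction. So $S\subset\mathcal D^m_H$ for some $H$. It is bounded there, because $f\mapsto\sup_{|\alpha|\le m}\|\partial^\alpha f\|_\infty$ is a continuous seminorm on $\mathcal D^m(\Omega)$. $\square$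

The spaces $\mathcal D^m$ themselves are known to have the AP, and so are $\mathcal D,\mathcal D',\mathcal E,\mathcal E',\mathcal S,\mathcal S'$. We shall see in Section 5 why this does not carry over to $\mathcal D'^m$ by transposition.

## 2. The Banach space $C^m(\mathbb T^n)$ and Theorem B

The local version of the problem lives on the torus $\mathbb T^n=\mathbb R^n/\mathbb Z^n$, in one Banach space. Put
$$X=C^m(\mathbb T^n),\qquad Y=C^{m-1}(\mathbb T^n)\ \text{ with norm }\max_{|\alpha|\le m-1}\|\partial^\alpha f\|_\infty,$$
and $Y=\{0\}$ if $m=0$. Let $N=\#\{\alpha:|\alpha|=m\}$, let $D^mf=(\partial^\alpha f)_{|\alpha|=m}$, and let $j:X\to Y$ be the inclusion ($j=0$ if $m=0$). We use the norm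
$$\|f\|_X=\max\big(\|jf\|_Y,\ \sup_x|D^mf(x)|_2\big),$$
where $|\cdot|_2$ is the Euclidean norm of $\mathbb C^N$. Since $\max_\alpha|v_\alpha|\le|v|_2\le\sqrt N\max_\alpha|v_\alpha|$, it is equivalent to the usual norm.

**Theorem B.** $X^*=C^m(\mathbb T^n)^*$ has the bounded approximation property with constant $\sqrt2$: for every compact $\mathcal K\subset X^*$ and every $\varepsilon>0$ there is a bounded finite rank operator $T$ on $X^*$ with $\|T\|\le\sqrt2$ and $\sup_{u\in\mathcal K}\|Tu-u\|\le\varepsilon$.

Elements of $X^*$ have a concrete form. Let $M=M(\mathbb T^n)$ be the space of complex Borel measures. By the Riesz theorem, the dual of $C(\mathbb T^n;\ell_2^N)$ is $M^N$, under the bilinear pairing $\langle g,\nu\rangle=\sum_\alpha\int g_\alpha\,d\nu_\alpha$, with the norm $\|\nu\|=|\nu|(\mathbb T^n)$. Here $|\nu|$ is the total variation formed with $|\cdot|_2$: $\nu=h|\nu|$ with $|h|_2=1$ a.e., and for a positive finite measure $\mu$ and $h\in L^1(\mu;\ell_2^N)$ one has $|h\mu|=|h|_2\,\mu$.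

**Lemma 3 (representation).** Every $u\in X^*$ can be written
$$u=j^*y+(D^m)^*\nu,\qquad y\in Y^*,\ \nu\in M^N,\qquad \|y\|+\|\nu\|=\|u\|. \tag{1}$$
Moreover $\|(D^m)^*\nu\|\le\|\nu\|$ and $\|j^*y\|\le\|y\|$ for all $\nu\in M^N$, $y\in Y^*$.

*Proof.* The map $f\mapsto(jf,D^mf)$ is an isometry of $X$ into $Y\oplus_\infty C(\mathbb T^n;\ell_2^N)$, whose dual is $Y^*\oplus_1M^N$. Regard $u$ as a functional on the image of $X$ and extend it with the same norm by Hahn–Banach. The extension is a pair $(y,\nu)$ with $\|y\|+\|\nu\|=\|u\|$ and $u(f)=\langle jf,y\rangle+\langle D^mf,\nu\rangle$. The two inequalities hold because $j$ and $D^m$ are contractions. $\square$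

The pair $(y,\nu)$ is far from unique, and this will be the main difficulty.

## 3. Cutting $\Omega$ into pieces of the torus: Theorem B implies Theorem A

**Step 1: maps between $\mathcal D^m(\Omega)$ and copies of $X$.** This step writes each $f\in\mathcal D^m(\Omega)$ as a locally finite sum of pieces that fit on the torus.

We first choose a countable cover of $\Omega$ by open balls $U_k$ $(k\in\mathbb N)$ of diameter $<1/2$ whose closures lie in $\Omega$ and form a locally finite family in $\Omega$. To get one, take compact sets $H_i$ with $H_i\subset\operatorname{int}H_{i+1}$, $\bigcup H_i=\Omega$, and $H_0=H_{-1}=\emptyset$. The compact set $H_i\setminus\operatorname{int}H_{i-1}$ lies in the open set $\operatorname{int}H_{i+1}\setminus H_{i-2}$, so it is covered by finitely many balls of diameter $<1/2$ with closures in that open set. The closures of the balls made at stage $i$ miss $H_j$ as soon as $i\ge j+2$, which gives local finiteness.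

Choose a partition of unity $\chi_k\in C_c^\infty(U_k)$, $\sum_k\chi_k=1$ on $\Omega$, and $\tilde\chi_k\in C_c^\infty(U_k)$ with $\tilde\chi_k=1$ on $\operatorname{supp}\chi_k$. Let $q:\mathbb R^n\to\mathbb T^n$ be the quotient map and define
$$A_k:\mathcal D^m(\Omega)\to X,\quad (A_kf)(q(x))=\sum_{z\in\mathbb Z^n}(\chi_kf)(x+z);\qquad B_k:X\to\mathcal D^m(\Omega),\quad B_kg=\tilde\chi_k\cdot(g\circ q).$$
Two distinct points of $U_k$ never differ by an element of $\mathbb Z^n$, because nonzero elements have length $\ge1$. So at each $x$ at most one term of the sum is nonzero, and $\|\partial^\alpha A_kf\|_\infty=\|\partial^\alpha(\chi_kf)\|_\infty$. By Leibniz' rule $A_k$ is continuous on each $\mathcal D^m_H$, hence on $\mathcal D^m(\Omega)$. By Leibniz' rule again, $B_k$ is continuous into $\mathcal D^m_{\operatorname{supp}\tilde\chi_k}$, hence into $\mathcal D^m(\Omega)$.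

On $U_k$ we have $(A_kf)\circ q=\chi_kf$, so there $B_kA_kf=\tilde\chi_k\chi_kf=\chi_kf$; outside $U_k$ both sides vanish. Hence
$$B_kA_kf=\chi_kf,\qquad \sum_kB_kA_kf=f, \tag{2}$$
a finite sum for each $f\in\mathcal D^m(\Omega)$.

**Step 2: $\mathcal D'^m(\Omega)$ is a complemented subspace of $\prod_kX^*$.** This step transposes (2), with attention to the topologies. Define
$$\mathcal A:\mathcal D'^m(\Omega)\to\prod_kX^*,\ \mathcal Au=(B_k^*u)_k;\qquad \mathcal B:\prod_kX^*\to\mathcal D'^m(\Omega),\ \langle f,\mathcal B(x_k)\rangle=\sum_k\langle A_kf,x_k\rangle.$$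

The map $\mathcal A$ is continuous: $B_k$ maps the unit ball of $X$ to a bounded set of $\mathcal D^m(\Omega)$, so $u\mapsto\|B_k^*u\|$ is one of the seminorms $p_S$.

For $\mathcal B$, let $S$ be bounded in $\mathcal D^m(\Omega)$, and let $S$ be bounded in $\mathcal D^m_H$ as in Lemma 2. The set $I_S$ of those $k$ with $\operatorname{supp}\chi_k\cap H\neq\emptyset$ is finite, and $A_kf=0$ for $f\in S$, $k\notin I_S$. So
$$\sup_{f\in S}|\langle f,\mathcal B(x_k)\rangle|\le\sum_{k\in I_S}C_{k,S}\|x_k\|,\qquad C_{k,S}=\sup_{f\in S}\|A_kf\|_X<\infty. \tag{3}$$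
Applied to the unit ball of $\mathcal D^m_H$, for each compact $H\subset\Omega$, (3) shows that the linear form $\mathcal B(x_k)$ is continuous on every $\mathcal D^m_H$, so $\mathcal B(x_k)\in\mathcal D'^m(\Omega)$. For general $S$, (3) says that $\mathcal B$ is continuous for the product topology.

Finally $\mathcal B\mathcal A=\mathrm{id}$: by (2), $\langle f,\mathcal B\mathcal Au\rangle=\sum_k\langle A_kf,B_k^*u\rangle=\sum_k\langle B_kA_kf,u\rangle=\langle f,u\rangle$.

**Step 3: the approximating operators.** This step inserts the operators of Theorem B between $\mathcal A$ and $\mathcal B$. Let $\mathcal K\subset\mathcal D'^m(\Omega)$ be compact, $S\subset\mathcal D^m(\Omega)$ bounded, $\varepsilon>0$. Choose $l\in\mathbb N$ with $k\le l$ for all $k\in I_S$, and $\varepsilon'>0$ with $\varepsilon'\sum_{k\in I_S}C_{k,S}\le\varepsilon$. The sets $B_k^*(\mathcal K)\subset X^*$ are compact. By Theorem B choose finite rank operators $T_k$ on $X^*$, $k\le l$, with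
$$\|T_k\|\le\sqrt2,\qquad \sup_{u\in\mathcal K}\|(T_k-1)B_k^*u\|\le\varepsilon'.$$
Put $U=\mathcal B\circ V\circ\mathcal A$, where $V(x_k)_k$ has $k$-th component $T_kx_k$ for $k\le l$ and $0$ for $k>l$. Then $U$ is continuous of finite rank. Since $U-1=\mathcal B(V-1)\mathcal A$, (3) gives for $u\in\mathcal K$
$$p_S(Uu-u)\le\sum_{k\in I_S}C_{k,S}\,\|(T_k-1)B_k^*u\|\le\varepsilon .$$
The components $k>l$, where $V-1=-1$, do not enter, because $I_S\subset\{k\le l\}$. By Lemma 1, $\mathcal D'^m(\Omega)$ has the AP.

**Step 4: the net.** This step checks the "more precisely" part. For every bounded $S'$, all operators $U$ so obtained satisfy, by (3),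
$$p_{S'}(Uu)\le\sqrt2\sum_{k\in I_{S'}}C_{k,S'}\|B_k^*u\|,$$
and the right side is a fixed continuous seminorm of $u$, independent of $(\mathcal K,S,\varepsilon)$. So the operators are equicontinuous. Index them by $(\mathcal K,S,\varepsilon)$, with $\mathcal K$ and $S$ ordered by inclusion and $\varepsilon$ decreasing; finite unions of compact (bounded) sets are compact (bounded), so the index set is directed. By Step 3 the net converges to the identity uniformly on compact sets. This proves Theorem A, once Theorem B is proved. $\square$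

Two features of the argument are worth noting. The bound $\sqrt2$ is used only for equicontinuity. And the finite rank operators on $X^*$ need not be transposes of operators on $X$.

## 4. Two cases by hand: measures, and the circle

*The case $m=0$.* Here $X^*=M(\mathbb T^n)$. Let $u_1,\dots,u_r$ be measures, $\mu=\sum_i|u_i|$, $u_i=h_i\mu$. For a finite Borel partition of $\mathbb T^n$ let $E_0$ replace a function in $L^1(\mu)$ by its $\mu$-average on each cell. It is a contraction of finite rank, and for a suitable partition $\|E_0h_i-h_i\|_1$ is as small as we like: approximate the $h_i$ by simple functions. For any measure $\nu$, let $h\mu$ be its absolutely continuous part with respect to $\mu$, and put $T\nu=(E_0h)\mu$. Then $T$ is linear, of finite rank, $\|T\|\le1$, and $Tu_i$ is close to $u_i$. A compact set is handled by a finite net in it. The measure $\mu$ is chosen after the compact set.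

*The case $n=1$, $m\ge1$.* Let $C_0(\mathbb T)$ be the space of continuous functions of mean zero. The map $f\mapsto(\int f,\,f^{(m)})$ is an isomorphism of $C^m(\mathbb T)$ onto $\mathbb C\oplus C_0(\mathbb T)$. It is injective, since a periodic $f$ with $f^{(m)}=0$ is constant. It is onto, by taking mean-zero primitives $m$ times. Since $\mathbb C\oplus C_0(\mathbb T)\cong C(\mathbb T)$, we get $X^*\cong M(\mathbb T)$, and the case $m=0$ gives the bounded approximation property with some constant.

For $n\ge2$ this reduction is not available. Take $n=2$, $m=1$. The range of $f\mapsto(\partial_1f,\partial_2f)$ in $C(\mathbb T^2)^2$ is annihilated by all the measures $(0,\varphi(x_1)\,dx)$ with $\varphi\in C(\mathbb T)$. So even its closure has infinite codimension.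

## 5. Where transposed Fejér means and averaged measures break down

Let $\Phi_k$ be the Fejér kernel on $\mathbb T^n$, the product of the one-dimensional kernels $\sum_{|l|\le k}(1-\frac{|l|}{k+1})e^{2\pi ilt}$. It is nonnegative, even, a trigonometric polynomial, with $\int\Phi_k=1$. Put $F_kf=\Phi_k*f$. On $X$ these are finite rank contractions with $F_kf\to f$, and so $X$ has the AP. The first thing to try on $X^*$ is the transposes $F_k^*$. To test them we need functions whose $m$-th derivative is large on a null set while everything else is small.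

**Lemma 4 (test functions).** Let $K\subset\mathbb T$ be compact and Lebesgue-null and $0<\varepsilon\le\frac12$. There is a real $f_\varepsilon\in C^m(\mathbb T)$ such that $f_\varepsilon^{(m)}$ is constant on $K$ with value $\ge1-\varepsilon$, $\|f_\varepsilon^{(m)}\|_\infty\le1$, $\|f_\varepsilon^{(m)}\|_{L^1}\le2\varepsilon$, and $\|f_\varepsilon^{(i)}\|_\infty\le2\varepsilon$ for $i<m$. Viewed as a function of $x_1$ on $\mathbb T^n$, it satisfies $\|f_\varepsilon\|_X\le1$ and $\|jf_\varepsilon\|_Y\le2\varepsilon$.

*Proof.* Since $K$ is compact and null, there is a continuous $g:\mathbb T\to[0,1]$ with $g=1$ on $K$ and $\int g\le\varepsilon$. Put $G=g-\int g$. Then $G=1-\int g\ge1-\varepsilon$ on $K$, $\|G\|_\infty\le1$, $\|G\|_{L^1}\le2\varepsilon$, and $G$ has mean zero. A mean-zero primitive of a real continuous mean-zero function $G_0$ on $\mathbb T$ is real and continuous with mean zero, so it vanishes somewhere, and integrating from that point bounds it by $\|G_0\|_{L^1}$. Take mean-zero primitives $m$ times, starting from $G$, to get $f_\varepsilon$ with $f_\varepsilon^{(m)}=G$.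 The first primitive is bounded by $2\varepsilon$; each further one is bounded by the $L^1$ norm, hence by the sup norm, of the one before. As a function of $x_1$ on $\mathbb T^n$, $f_\varepsilon$ has $D^mf_\varepsilon$ with the single nonzero component $\partial_1^mf_\varepsilon=G$. So $\|f_\varepsilon\|_X\le\max(2\varepsilon,1)=1$. $\square$

*Transposed Fejér means do not converge.* Take $n=1$ and $u(f)=f^{(m)}(0)$. Then $\langle f,F_k^*u\rangle=(\Phi_k*f^{(m)})(0)$. With $K=\{0\}$ in Lemma 4,
$$\|F_k^*u-u\|\ \ge\ |f_\varepsilon^{(m)}(0)|-|(\Phi_k*f_\varepsilon^{(m)})(0)|\ \ge\ 1-\varepsilon-2\varepsilon\|\Phi_k\|_\infty .$$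
Let $\varepsilon\to0$ with $k$ fixed: $\|F_k^*u-u\|\ge1$ for every $k$. The convergence $F_kf\to f$ in $X$ gives only $\langle f,F_k^*u\rangle\to\langle f,u\rangle$ for each $f$, not convergence in norm.

In fact no sequence of finite rank operators can converge to the identity at each point of $X^*$, because the closed span of their ranges, a separable space, would be all of $X^*$. And $C^m(\mathbb T)^*$ is not separable. Put $u_x(f)=f^{(m)}(x)$. For $x\ne y$ let $G=b_x-b_y$ be a difference of two disjoint bumps of height $1$ at $x$ and $y$ with the same integral $\varepsilon\le\frac12$. Its $m$-fold mean-zero primitive $f$ has $\|f\|_X\le1$ as in Lemma 4, and $u_x(f)-u_y(f)=2$, so $\|u_x-u_y\|\ge2$. So the operators must be adapted to the compact set, as they were for $m=0$.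

*Averaging the representing measure is not well defined.* Write $u=j^*y+(D^m)^*\nu$ as in (1). The Fejér means will turn out to work on the part $j^*y$ (Lemma 8), and averaging works on measures. So one tries $Tu=F_k^*j^*y+(D^m)^*(E\nu)$, with $E$ an averaging operator as in the case $m=0$. The trouble is that the result depends on $(y,\nu)$. Take $n=m=1$, $\mu$ Lebesgue measure, $h=\cos2\pi x$. The functional $u=0$ is represented by $(0,0)$, but also by $y(f)=\int fh'$, $\nu=h\,dx$, since $\int fh'+\int f'h=\int(fh)'=0$. The first pair gives $Tu=0$. Since $\Phi_k$ is even, $\int(\Phi_k*f)h'=\int f\,(F_kh)'=-\int f'F_kh$, so the second gives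
$$f\mapsto\int f'\,(E_0h-F_kh)\,dx .$$
With the cells $[-\frac14,\frac14)$ and $[\frac14,\frac34)$, $E_0h=\pm\frac2\pi$ has a jump while $F_kh$ is continuous, so $E_0h-F_kh$ is not a.e. constant and the functional is not zero.

So before averaging we have to remove from $\nu$ exactly what is ambiguous. The ambiguity is this: $\nu$ may be changed by measures $\rho$ for which $(D^m)^*\rho$ can also be produced from $Y^*$, or is a limit of such functionals. The idea is that these $\rho$ form a *module over the bounded Borel functions*, so that membership is decided point by point, by a measurable field of subspaces of $\mathbb C^N$. Removing them is then a pointwise orthogonal projection, and what is left is an $L^1$-type space on which averaging works. On the removed part, Fejér means converge in norm.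

## 6. The subspace $P$ and the module $\mathcal N$

Put
$$P=\overline{j^*Y^*}\subset X^*,\qquad \mathcal N=\{\nu\in M^N:(D^m)^*\nu\in P\}.$$
Since $(D^m)^*$ is continuous, $\mathcal N$ is a closed subspace of $M^N$. If $m=0$, then $P=0$ and $\mathcal N=0$.

For $m\ge1$ and $h\in C^\infty(\mathbb T^n)$, the measure $h\,dx$ placed in any one component $\alpha$ lies in $\mathcal N$. Indeed, choosing $i$ with $\alpha_i\geq 1$ and writing $e_i$ for the $i$-th unit multi-index, $\int h\,\partial^\alpha f\,dx=-\int\partial_ih\,\partial^{\alpha-e_i}f\,dx$ is an element of $j^*Y^*$. As $\mathcal N$ is closed, all $h\,dx$ with $h\in L^1(dx)^N$ lie in $\mathcal N$. Not everything does: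

**Lemma 5 (measures outside $\mathcal N$).** Let $\tau$ be a Borel probability measure on $\mathbb T^n$ carried by $K\times\mathbb T^{n-1}$ with $K\subset\mathbb T$ compact and Lebesgue-null. Then the functional $f\mapsto\int\partial_1^mf\,d\tau$ is not in $P$.

*Proof.* If $m=0$, then $P=0$, and the functional has value $1$ at $f=1$. Let $m\ge1$, and take the $f_\varepsilon$ of Lemma 4 as functions of $x_1$. They are bounded in $X$ and tend to $0$ in $Y$ as $\varepsilon\to0$. So $\langle f_\varepsilon,p\rangle\to0$ for $p\in j^*Y^*$ and, by boundedness, for all $p\in P$. But $\partial_1^mf_\varepsilon\ge1-\varepsilon$ on $K\times\mathbb T^{n-1}$, so $\int\partial_1^mf_\varepsilon\,d\tau\ge1-\varepsilon$. $\square$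

The key fact is the following.

**Lemma 6 (module property).** If $\nu\in\mathcal N$ and $\varphi$ is a bounded Borel function on $\mathbb T^n$, then $\varphi\nu\in\mathcal N$.

*Proof.* *Smooth $\varphi$.* Let $M_\varphi$ denote multiplication by $\varphi$, bounded on $X$ and on $Y$. By Leibniz' rule
$$D^m(\varphi f)-\varphi D^mf=\tilde C_\varphi(jf)$$
with $\tilde C_\varphi:Y\to C(\mathbb T^n)^N$ bounded: on the left the terms with all $m$ derivatives on $f$ cancel, and only derivatives of $f$ of order $\le m-1$ remain. (For $m=0$ both sides are $0$.) Pairing with $\nu$,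
$$(D^m)^*(\varphi\nu)=M_\varphi^*(D^m)^*\nu-j^*\tilde C_\varphi^*\nu .$$
The last term is in $j^*Y^*$. Since $jM_\varphi=M_\varphi j$, we have $M_\varphi^*j^*=j^*M_\varphi^*$, so $M_\varphi^*$ maps $j^*Y^*$ into itself and, by continuity, $P$ into $P$. As $(D^m)^*\nu\in P$, the right side is in $P$.

*Bounded Borel $\varphi$.* $C^\infty(\mathbb T^n)$ is uniformly dense in $C(\mathbb T^n)$, which is dense in $L^1(|\nu|)$. So there are smooth $\varphi_k\to\varphi$ in $L^1(|\nu|)$. Then $\|\varphi_k\nu-\varphi\nu\|=\int|\varphi_k-\varphi|\,d|\nu|\to0$, and $\mathcal N$ is closed. $\square$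

Note the role of $P$: the commutator of $\varphi$ with $D^m$ has lower order, so it vanishes modulo $P$. The passage from smooth to Borel $\varphi$ uses that only the size of $\varphi_k-\varphi$, not of its derivatives, enters the norm of $(\varphi_k-\varphi)\nu$.

## 7. The measurable field of projections $\pi_\mu$

Fix a finite positive Borel measure $\mu$ on $\mathbb T^n$ and write
$$L^1_\mu=L^1(\mu;\ell_2^N),\qquad \mathcal N_\mu=\{h\in L^1_\mu:h\mu\in\mathcal N\}.$$
Since $\|h\mu\|=\|h\|_1$, Lemma 6 shows that $\mathcal N_\mu$ is a closed subspace of $L^1_\mu$ stable under multiplication by $L^\infty(\mu)$.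

**Lemma 7 (pointwise description).** There is a Borel map $\pi=\pi_\mu$ from $\mathbb T^n$ to the orthogonal projections of $\mathbb C^N$ such that
$$\mathcal N_\mu=\{h\in L^1_\mu:\pi h=h\ \ \mu\text{-a.e.}\},\qquad \pi h\in\mathcal N_\mu\ \text{ for every }h\in L^1_\mu.$$

*Proof.* **Step 1: pass to $L^2$.** We want orthogonal projections, so we work in the Hilbert space $L^2=L^2(\mu;\mathbb C^N)$ with its Hermitian inner product. As $\mu$ is finite, $L^2\subset L^1_\mu$ continuously. So $\mathcal N_2=\mathcal N_\mu\cap L^2$ is closed in $L^2$, and it is an $L^\infty(\mu)$-module. Then $\mathcal N_2^\perp$ is also a module: for $g\in\mathcal N_2^\perp$ and $h\in\mathcal N_2$, $\langle\varphi g,h\rangle=\langle g,\overline\varphi h\rangle=0$. Let $\Pi$ be the orthogonal projection onto $\mathcal N_2$. In $\varphi f=\varphi\Pi f+\varphi(1-\Pi)f$ the first summand is in $\mathcal N_2$, the second in $\mathcal N_2^\perp$, so $\Pi(\varphi f)=\varphi\Pi f$ for $\varphi\in L^\infty(\mu)$.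

**Step 2: $\Pi$ is multiplication by a matrix function.** Let $e_\alpha$ be the constant basis fields and let $\pi(x)$ be the matrix with columns $(\Pi e_\alpha)(x)$. For bounded $h$, Step 1 gives $\Pi h=\sum_\alpha h_\alpha\Pi e_\alpha=\pi h$. For $h\in L^2$, apply this to $1_{\{|h|\le k\}}h$ and use Step 1: $1_{\{|h|\le k\}}\Pi h=1_{\{|h|\le k\}}\pi h$ for all $k$. Hence $\Pi h=\pi h$ a.e.

**Step 3: $\pi(x)$ is an orthogonal projection.** Apply $\Pi h=\pi h$ to $h=\Pi e_\alpha$ and use $\Pi^2=\Pi$: $\Pi e_\alpha=\pi\,\Pi e_\alpha$, that is, $\pi=\pi^2$ a.e. From $\langle\Pi(\varphi e_\alpha),e_\beta\rangle=\langle\varphi e_\alpha,\Pi e_\beta\rangle$ for all $\varphi\in L^\infty(\mu)$ we get $\pi_{\beta\alpha}=\overline{\pi_{\alpha\beta}}$ a.e., that is, $\pi^*=\pi$ a.e. Take a Borel representative of $\pi$ and put $\pi=0$ on the null Borel set where it is not an orthogonal projection.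

**Step 4: back to $L^1$.** The map $h\mapsto\pi h$ is a contraction of $L^1_\mu$. It maps the dense subspace $L^2$ into $\mathcal N_2\subset\mathcal N_\mu$, which is contained in the closed subspace $\mathcal N_\mu$. Hence $\pi L^1_\mu\subset\mathcal N_\mu$; in particular $\pi h=h$ implies $h\in\mathcal N_\mu$. Conversely, if $h\in\mathcal N_\mu$, then $1_{\{|h|\le k\}}h\in\mathcal N_2$ is fixed by $\pi$ for every $k$, so $\pi h=h$ a.e. $\square$

Put $\sigma=\sigma_\mu=1-\pi_\mu$ and $Z_\mu=\{h\in L^1_\mu:\sigma h=h\}=\sigma L^1_\mu$. By Lemma 7,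
$$h\mu\in\mathcal N\iff\sigma h=0\qquad(h\in L^1_\mu). \tag{4}$$

*Examples.* If $m=0$, then $\pi=0$ and $Z_\mu=L^1(\mu)$. If $m\ge1$ and $\mu$ is Lebesgue measure, Section 6 shows $\mathcal N_\mu=L^1_\mu$, so $\pi=1$ a.e. and $Z_\mu=0$.

The interesting case mixes the two. Let $n=2$, $m=1$, and let $\tau=\delta_0\otimes dx_2$ be the length measure on the circle $\{x_1=0\}$. Let $e_1,e_2$ be the basis fields belonging to $\partial_1,\partial_2$. The measure $e_2\tau$ is the functional $f\mapsto\int\partial_2f(0,x_2)\,dx_2=0$, so $e_2\in\mathcal N_\tau$ and $\pi e_2=e_2$ a.e. An orthogonal projection fixing $e_2$ preserves $\mathbb Ce_1$, so $\pi e_1=c\,e_1$ with $c\in\{0,1\}$. Let $B=\{c=1\}$. If $\tau(B)>0$, then $1_Be_1\in\mathcal N_\tau$, and the probability measure $1_B\tau/\tau(B)$, carried by $\{0\}\times\mathbb T$, contradicts Lemma 5. So $\pi=\operatorname{diag}(0,1)$ a.e. The tangential derivative of the length measure is absorbed by $P$; the normal derivative is not. No splitting of the measure $\tau$ alone could see this: one has to split directions.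

**Lemma 8 (Fejér means on $P$).** $F_k$ is a finite rank contraction of $X$, and $F_k^*p\to p$ in norm for every $p\in P$.

*Proof.* We have $\partial^\alpha F_kf=\Phi_k*\partial^\alpha f$. Since $\Phi_k\ge0$ and $\int\Phi_k=1$, convexity of $|\cdot|$ and $|\cdot|_2$ shows that $F_k$ is a contraction on $X$ and on $Y$. Its range consists of trigonometric polynomials of bounded degree, so it has finite rank. If $m=0$ then $P=0$ and we are done.

Let $m\ge1$. By Fejér's theorem applied to the derivatives of order $\le m-1$, $F_k\to1$ pointwise on $Y$. As $\|F_k\|_{Y\to Y}\le1$, the convergence is uniform on relatively compact subsets of $Y$. The image under $j$ of the unit ball of $X$ is relatively compact in $Y$ by Arzelà–Ascoli: its elements have derivatives of order $\le m-1$ that are uniformly bounded and uniformly Lipschitz. Hence $\|jF_k-j\|_{X\to Y}=\|F_kj-j\|_{X\to Y}\to0$, and by transposition $\|F_k^*j^*-j^*\|\to0$. So $F_k^*p\to p$ for $p\in j^*Y^*$. As $\|F_k^*\|\le1$ and $j^*Y^*$ is dense in $P$, the same holds for all $p\in P$. $\square$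

The next lemma makes the averaging well defined: it extracts from $u$ the unambiguous part of its representing measure that lives on $\mu$. Recall the Lebesgue decomposition of $\nu\in M^N$ with respect to $\mu$: there is a Borel set $A$ with $\mu(\mathbb T^n\setminus A)=0$ and $1_A\nu\ll\mu$. Then $\nu=h\mu+\nu_s$ with $h\mu=1_A\nu$, $\nu_s=1_{\mathbb T^n\setminus A}\nu$, so that $|\nu_s|(A)=0$ and $\|\nu\|=\|h\|_1+\|\nu_s\|$. The decomposition is unique, hence linear in $\nu$.

**Lemma 9 (the maps $Q_\mu$ and $J_\mu$).** For $u=p+(D^m)^*\nu$ with $p\in P$, $\nu\in M^N$ and $\nu=h\mu+\nu_s$ as above, put $Q_\mu u=\sigma h$. Then $Q_\mu:X^*\to Z_\mu$ is well defined and linear, $\|Q_\mu\|\le1$, and $Q_\mu|_P=0$. The map $J_\mu:Z_\mu\to X^*$, $J_\mu h=(D^m)^*(h\mu)$, satisfies $\|J_\mu\|\le1$ and $Q_\mu J_\mu=\mathrm{id}_{Z_\mu}$.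

*Proof.* By Lemma 3 every $u$ has such a representation. Suppose $p+(D^m)^*\nu=p'+(D^m)^*\nu'$. Then $\rho=\nu-\nu'$ satisfies $(D^m)^*\rho=p'-p\in P$, so $\rho\in\mathcal N$. Write $\rho=k\mu+\rho_s$ with $k\mu=1_A\rho$. By Lemma 6 with $\varphi=1_A$, $k\mu\in\mathcal N$, so $\sigma k=0$ by (4). As $k$ is the difference of the densities of $\nu$ and $\nu'$, $Q_\mu u$ is well defined. It is linear, and it is zero on $P$ (take $\nu=0$). With the representation (1), $\|Q_\mu u\|=\|\sigma h\|_1\le\|h\|_1\le\|\nu\|\le\|u\|$. Finally $\|J_\mu h\|\le\|h\mu\|=\|h\|_1$ and, for $h\in Z_\mu$, $Q_\mu J_\mu h=\sigma h=h$. $\square$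

## 8. Proof of Theorem B: averages on $Z_\mu$, Fejér means on the rest

**Step 1: finite sets.** We first build $T$ for finitely many $u_1,\dots,u_r\in X^*$ and $\varepsilon>0$. By Lemma 3 write $u_i=q_i+(D^m)^*\nu_i$ with $q_i\in P$. Let $\mu=\sum_i|\nu_i|$, so $\nu_i=k_i\mu$ with $k_i\in L^1_\mu$. Write $\pi,\sigma,Z,Q,J$ for the objects attached to $\mu$. Put $h_i=Qu_i=\sigma k_i$ and
$$p_i:=u_i-JQu_i=q_i+(D^m)^*(k_i\mu)-(D^m)^*(\sigma k_i\,\mu)=q_i+(D^m)^*(\pi k_i\,\mu).$$
Since $\pi k_i\in\mathcal N_\mu$ by Lemma 7, $p_i\in P$. So each $u_i=p_i+Jh_i$ is split into a part in $P$ and a part in $JZ$.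

For a finite Borel partition of $\mathbb T^n$ let $E_0$ be the operator on $L^1_\mu$ replacing a function by its $\mu$-average on each cell (by $0$ on $\mu$-null cells). It has finite rank, and it is a contraction: its norm on a function $h$ is $\sum_A|\int_Ah\,d\mu|_2\le\int|h|_2\,d\mu$, the sum over the cells. Choose simple functions $s_i$ with $\|h_i-s_i\|_1<\varepsilon/4$ and a finite Borel partition on whose cells all $s_i$ are constant. Then $E_0s_i=s_i$ in $L^1_\mu$, so
$$\|E_0h_i-h_i\|_1\le\|E_0(h_i-s_i)\|_1+\|s_i-h_i\|_1\le2\|h_i-s_i\|_1<\varepsilon/2 .$$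
The averages $E_0h_i$ need not be in $Z$, so we project again: $E=\sigma E_0|_Z:Z\to Z$ is a finite rank contraction, and since $\sigma h_i=h_i$, $\|Eh_i-h_i\|_1=\|\sigma(E_0h_i-h_i)\|_1<\varepsilon/2$. By Lemma 8 choose $k$ with $\|F_k^*p_i-p_i\|<\varepsilon/2$ for all $i$. Define
$$T=JEQ+F_k^*(1-JQ), \tag{5}$$
a bounded finite rank operator on $X^*$. Since $Qu_i=h_i$, $(1-JQ)u_i=p_i$ and $u_i=Jh_i+p_i$,
$$\|Tu_i-u_i\|\le\|J(Eh_i-h_i)\|+\|F_k^*p_i-p_i\|<\varepsilon .$$

**Step 2: the norm of $T$.** To pass from finite sets to compact sets we need a bound for $\|T\|$ that does not depend on the $u_i$. Let $u=j^*y+(D^m)^*\nu$ be any element of $X^*$, represented as in (1), with $\nu=h\mu+\nu_s$. Then $Qu=\sigma h$ and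
$$(1-JQ)u=j^*y+(D^m)^*\nu_s+(D^m)^*(\pi h\,\mu).$$
(For general $u$ this is not in $P$, because of $\nu_s$; only its norm matters here.) Since $E$, $F_k^*$ and $J$ are contractions,
$$\|Tu\|\le\|\sigma h\|_1+\|y\|+\|\nu_s\|+\|\pi h\|_1 .$$
The vectors $\pi h$ and $\sigma h$ are orthogonal at each point, so $|\pi h|_2+|\sigma h|_2\le\sqrt2\,|h|_2$. Therefore
$$\|Tu\|\le\|y\|+\|\nu_s\|+\sqrt2\,\|h\|_1\le\sqrt2\,(\|y\|+\|\nu\|)=\sqrt2\,\|u\| .$$

**Step 3: compact sets.** Given a compact $\mathcal K\subset X^*$ and $\varepsilon>0$, let $u_1,\dots,u_r$ be an $\varepsilon/6$-net of $\mathcal K$ and take $T$ as in (5) with $\|Tu_i-u_i\|<\varepsilon/2$. For $u\in\mathcal K$ with $\|u-u_i\|\le\varepsilon/6$,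
$$\|Tu-u\|\le\|T\|\,\|u-u_i\|+\|Tu_i-u_i\|+\|u_i-u\|\le(\sqrt2+1)\frac\varepsilon6+\frac\varepsilon2<\varepsilon .$$
This proves Theorem B, and by Section 3 also Theorem A. $\square$

## 9. All measures at once: the structure of $C^m(\mathbb T^n)^*$

This section and the next prove two complements, not needed for Theorem A. The first glues the maps $Q_\mu$ together over all measures.

**Theorem C.** Let $P\subset X^*$ be the norm closure of the image of $Y^*$. Then $P$ is the range of a norm-one projection of $X^*$ if $P\neq0$, and $X^*\cong P\oplus M([0,1])$, where $M([0,1])$ is the space of complex Borel measures. If $m\ge1$, then $P$ is separable, it is the closure of $C^\infty(\mathbb T^n)$ in $X^*$, and $P^*\cong W^{m,\infty}(\mathbb T^n)$. Hence for $m\ge1$, $C^m(\mathbb T^n)^{**}\cong W^{m,\infty}(\mathbb T^n)\oplus M([0,1])^*$.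

Here a function $\varphi$ acts on $X$ by $f\mapsto\int f\varphi$, and $\cong$ means linear topological isomorphism.

**Step 1: decomposing $M^N$.** We cut all measures along one fixed family. Let $(\mu_\gamma)_{\gamma\in\Gamma}$ be a maximal family of mutually singular Borel probability measures on $\mathbb T^n$ (Zorn). For $\nu\in M^N$ let $h_\gamma\mu_\gamma$ be its absolutely continuous part with respect to $\mu_\gamma$. For a finite $\Gamma_0\subset\Gamma$ there are disjoint Borel sets $A_\gamma$ $(\gamma\in\Gamma_0)$ with $\mu_\gamma(\mathbb T^n\setminus A_\gamma)=0$ and $h_\gamma\mu_\gamma=1_{A_\gamma}\nu$, so $\sum_{\gamma\in\Gamma_0}\|h_\gamma\|_1\le\|\nu\|$. Hence $\sum_\gamma h_\gamma\mu_\gamma$ converges absolutely. Taking the absolutely continuous part with respect to a fixed $\mu_\gamma$ is a bounded linear operation; it gives $h_\gamma\mu_\gamma$ both on $\nu$ and on the sum. So the remainder $\nu-\sum_\gamma h_\gamma\mu_\gamma$ is singular to all $\mu_\gamma$. If it were not $0$, its normalized total variation could be added to the family, against maximality.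 So
$$\nu=\sum_\gamma h_\gamma\mu_\gamma,\qquad\|\nu\|=\sum_\gamma\|h_\gamma\|_1 . \tag{6}$$

**Step 2: the projection onto $P$.** Let $\pi_\gamma,\sigma_\gamma,Z_\gamma$ be the objects attached to $\mu_\gamma$, let $\Lambda=(\bigoplus_\gamma Z_\gamma)_{\ell_1}$, and define
$$Q(p+(D^m)^*\nu)=(\sigma_\gamma h_\gamma)_\gamma,\qquad J(z_\gamma)=(D^m)^*\Big(\sum_\gamma z_\gamma\mu_\gamma\Big).$$
Each component of $Q$ is well defined and linear by Lemma 9. By (1) and (6), $\|Qu\|\le\sum_\gamma\|h_\gamma\|_1=\|\nu\|\le\|u\|$. Also $\|J\|\le1$, $QJ=1$ and $Q|_P=0$. So $J$ is an isometry onto $J\Lambda$.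

We have $\ker Q=P$: if $u=p+(D^m)^*\nu$ and $Qu=0$, then $h_\gamma\mu_\gamma\in\mathcal N$ for all $\gamma$ by (4), so $\nu\in\mathcal N$ by (6) and closedness, and $u\in P$. Since $QJ=1$, $JQ$ is a projection with kernel $P$, and $1-JQ$ is a projection onto $P$. With the representation (1),
$$(1-JQ)u=j^*y+(D^m)^*\sum_\gamma(\pi_\gamma h_\gamma)\mu_\gamma,$$
whose norm is at most $\|y\|+\sum_\gamma\|h_\gamma\|_1=\|u\|$. So the projection has norm $\le1$, and norm exactly $1$ if $P\ne0$. Thus $X^*=P\oplus J\Lambda$ with $J\Lambda\cong\Lambda$.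

**Step 3: the shape of $\Lambda$.** We straighten each field of subspaces. The set where $\operatorname{rank}\sigma_\gamma=k$ is Borel. It is a finite union of Borel pieces according to which columns of $\sigma_\gamma$ depend linearly on earlier ones. On each piece, discard those columns and apply Gram–Schmidt to the others: this gives a Borel orthonormal frame of the range of $\sigma_\gamma$. Coordinates in this frame make $Z_\gamma$ isometric to the $\ell_1$-sum over $k=1,\dots,N$ of the spaces $L^1(\mu_\gamma|_{\{\operatorname{rank}\sigma_\gamma=k\}};\ell_2^k)$. Since $|c|_2\le|c|_1\le\sqrt k\,|c|_2$ on $\mathbb C^k$, we may replace $\ell_2^k$ by $\ell_1^k$: $Z_\gamma$ is isomorphic, with constant $\le\sqrt N$ independent of $\gamma$, to $L^1(\tau_\gamma)$. Here $\tau_\gamma$ is a finite Borel measure on a finite disjoint union of copies of $\mathbb T^n$ ($k$ copies of $\mu_\gamma|_{\{\operatorname{rank}\sigma_\gamma=k\}}$ for each $k$), diffuse if $\mu_\gamma$ is.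

By the classical classification of such measure spaces, $L^1(\tau_\gamma)$ is isometric to the $\ell_1$-sum of $\ell_1$ of a countable set (the atoms) and either $0$ or $L_1[0,1]$ (the diffuse part). A complex Borel measure is determined by its values on a countable algebra generating the Borel sets, so $|\Gamma|\le|M(\mathbb T^n)|=\mathfrak c$. Hence
$$\Lambda\cong\ell_1(I)\oplus_1\ell_1(I';L_1[0,1]),\qquad|I|,|I'|\le\mathfrak c . \tag{7}$$

**Step 4: $\mathfrak c$ mutually singular diffuse measures on a null set.** Let $K\subset\mathbb T$ be a compact Lebesgue-null set and $\theta:\{0,1\}^{\mathbb N}\times\{0,1\}^{\mathbb N}\to K$ a homeomorphism (a null Cantor set). For $s\in\{0,1\}^{\mathbb N}$ let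
$$\lambda_s=\theta_*(\delta_s\otimes\text{coin tossing})\otimes\delta_0^{\otimes(n-1)} .$$
The $\lambda_s$ are diffuse and carried by disjoint closed sets, so they are mutually singular. The same construction inside $[0,1]$, without the factors $\delta_0$, gives $\mathfrak c$ mutually singular diffuse measures on $[0,1]$.

**Step 5: $\Lambda\cong M([0,1])$.** The space in (7) depends only on $|I|$ and $|I'|$, so we count. For $M([0,1])$, decompose as in (6), with scalar measures, along a maximal mutually singular family containing all point masses and the $\mathfrak c$ diffuse measures of Step 4. All members other than the point masses are diffuse. So $M([0,1])$ has the form (7) with $|I|=|I'|=\mathfrak c$.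

For $\Lambda$, use Zorn's lemma to choose $(\mu_\gamma)$ containing all $\delta_x$ $(x\in\mathbb T^n)$ and all $\lambda_s$. Each of these measures is a probability measure carried by a set $K'\times\mathbb T^{n-1}$ with $K'$ compact and null. So by Lemma 5 the constant field belonging to $\partial_1^m$ is not in $\mathcal N_{\mu_\gamma}$; hence $\mathcal N_{\mu_\gamma}\ne L^1_{\mu_\gamma}$ and $Z_\gamma\ne0$. Each $\delta_x$ therefore contributes at least one element to $I$, and each $\lambda_s$, being diffuse, contributes an $L_1[0,1]$. So $|I|=|I'|=\mathfrak c$ in (7), and $\Lambda\cong M([0,1])$. With Step 2, $X^*\cong P\oplus M([0,1])$.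

**Step 6: $P$ is separable and is the closure of $C^\infty$, for $m\ge1$.** A function $\varphi\in L^1(\mathbb T^n)$ acts on $X$ by $f\mapsto\int f\varphi$; the same formula defines an element of $Y^*$, so the functional is in $j^*Y^*\subset P$, and its norm in $X^*$ is at most $\|\varphi\|_{L^1}$. With $e_\xi(x)=e^{2\pi i\xi\cdot x}$, for $p\in P$,
$$\langle f,F_k^*p\rangle=\langle F_kf,p\rangle=\sum_\xi\hat\Phi_k(\xi)\hat f(\xi)\langle e_\xi,p\rangle ,\qquad \hat f(\xi)=\int f\,e_{-\xi},$$
so $F_k^*p$ is integration against the trigonometric polynomial $\sum_\xi\hat\Phi_k(\xi)\langle e_\xi,p\rangle e_{-\xi}$. By Lemma 8, $F_k^*p\to p$. So trigonometric polynomials are dense in $P$; those with coefficients in $\mathbb Q+i\mathbb Q$ form a countable dense set, and $P$ is the closure of $C^\infty(\mathbb T^n)$.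

**Step 7: $P^*\cong W^{m,\infty}$, for $m\ge1$.** Let $G\in P^*$. For $|\alpha|\le m$ and $\varphi\in C^\infty(\mathbb T^n)$, integration by parts gives $|\int f\,\partial^\alpha\varphi|=|\int\partial^\alpha f\,\varphi|\le\|f\|_X\|\varphi\|_{L^1}$, so
$$|G(\partial^\alpha\varphi)|\le\|G\|\,\|\partial^\alpha\varphi\|_{X^*}\le\|G\|\,\|\varphi\|_{L^1} .$$
Hence $\varphi\mapsto G(\partial^\alpha\varphi)$ extends to $L^1$, and there is $g_\alpha\in L^\infty$ with $\|g_\alpha\|_\infty\le\|G\|$ and $G(\partial^\alpha\varphi)=\int g_\alpha\varphi$. With $g=g_0$ this says $\int g\,\partial^\alpha\varphi=\int g_\alpha\varphi$, that is, $\partial^\alpha g=(-1)^{|\alpha|}g_\alpha\in L^\infty$. So $g\in W^{m,\infty}$ with norm controlled by $\|G\|$, and $g$ determines $G$, since $C^\infty$ is dense in $P$.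

Conversely, let $g\in W^{m,\infty}(\mathbb T^n)$. The functions $F_kg$ are bounded in $X$ by $C\|g\|_{W^{m,\infty}}$, because $\partial^\alpha F_kg=\Phi_k*\partial^\alpha g$. Also $\int(F_kg)\varphi\to\int g\varphi$ for $\varphi\in C^\infty$, as $F_kg\to g$ in $L^1$. So the functionals $\langle F_kg,\cdot\rangle$ on $P$ are bounded and converge on a dense subset. Hence they converge pointwise on $P$ to an element of $P^*$ of norm $\le C\|g\|_{W^{m,\infty}}$ extending $\varphi\mapsto\int g\varphi$. Thus $G\mapsto g$ is an isomorphism $P^*\cong W^{m,\infty}(\mathbb T^n)$, and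
$$X^{**}\cong P^*\oplus\Lambda^*\cong W^{m,\infty}(\mathbb T^n)\oplus M([0,1])^* .\qquad\square$$

## 10. Compact supports: the strong dual of $C^m(\Omega)$

**Theorem D.** The strong dual $\mathcal E'^m(\Omega)$ of the Fréchet space $C^m(\Omega)$ has the AP for all $m\ge0$, $n\ge1$ and open $\Omega\subset\mathbb R^n$.

The plan is that of Section 3, with the product $\prod_kX^*$ replaced by a direct sum. Use the notation of Section 3, with $A_k:C^m(\Omega)\to X$ and $B_k:X\to C^m(\Omega)$ given by the same formulas. They are continuous, and $\sum_kB_kA_kf=\sum_k\chi_kf=f$ with convergence in $C^m(\Omega)$ by local finiteness. Let $\bigoplus_kX^*$ carry the locally convex direct sum topology. The seminorms $\sum_kc_k\|x_k\|$ with arbitrary $c_k\ge0$ are continuous. Every continuous seminorm $p$ is dominated by one of them: on the $k$-th summand $p(x_k)\le c_k\|x_k\|$ for some $c_k$, and $p$ is subadditive.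

**Step 1: factoring the identity through $\bigoplus_kX^*$.** Put $\mathcal Au=(B_k^*u)_k$. By continuity of $u$ there is a compact $H\subset\Omega$ such that $|\langle f,u\rangle|\le C\sup_{|\alpha|\le m}\sup_H|\partial^\alpha f|$. If $\operatorname{supp}\tilde\chi_k\cap H=\emptyset$, then $B_k^*u=0$. So the family is finite. For $c_k\ge0$ the set
$$S_c=\Big\{\sum_kc_kB_kg_k:\ \|g_k\|_X\le1\Big\}$$
is bounded in $C^m(\Omega)$ by local finiteness, and $\langle\sum_kc_kB_kg_k,u\rangle=\sum_kc_k\langle g_k,B_k^*u\rangle$. The $g_k$ may be chosen independently, so $\sum_kc_k\|B_k^*u\|=\sup_{f\in S_c}|\langle f,u\rangle|$. Hence $\mathcal A:\mathcal E'^m(\Omega)\to\bigoplus_kX^*$ is continuous.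

The map $\mathcal B(x_k)=\sum_kA_k^*x_k$ is continuous on the direct sum, because each $A_k^*$ is continuous from $X^*$ to the strong dual: $\sup_{f\in S}|\langle A_kf,x\rangle|\le\sup_{f\in S}\|A_kf\|_X\,\|x\|$. Also $\langle f,\mathcal B\mathcal Au\rangle=\sum_k\langle B_kA_kf,u\rangle=\langle f,u\rangle$, so $\mathcal B\mathcal A=\mathrm{id}$.

**Step 2: compact sets meet finitely many summands.** Let $\mathcal K\subset\mathcal E'^m(\Omega)$ be compact. Then $\mathcal A(\mathcal K)$ is compact, hence bounded. It is contained in $\bigoplus_{k\le l}X^*$ for some $l$. Otherwise we could choose successively $k_1<k_2<\cdots$ and $x^{(i)}\in\mathcal A(\mathcal K)$ with $x^{(i)}_{k_i}\ne0$. The continuous seminorm $x\mapsto\sum_i i\,\|x_{k_i}\|/\|x^{(i)}_{k_i}\|$ is $\ge i$ at $x^{(i)}$, so it would be unbounded on $\mathcal A(\mathcal K)$.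

**Step 3: the approximating operator.** Let $O$ be a neighbourhood of $0$ in $\mathcal E'^m(\Omega)$. By continuity of $\mathcal B$ there is $\varepsilon'>0$ such that $\mathcal B(x_k)\in O$ whenever $x_k=0$ for $k>l$ and $\|x_k\|\le\varepsilon'$ for $k\le l$. By Theorem B choose finite rank $T_k$ on $X^*$ $(k\le l)$ with $\sup_{u\in\mathcal K}\|(T_k-1)B_k^*u\|\le\varepsilon'$. Let $V$ act on $\bigoplus_kX^*$ as $T_k$ in the components $k\le l$ and as $0$ in the components $k>l$, and put $U=\mathcal B\circ V\circ\mathcal A$. It is continuous of finite rank. For $u\in\mathcal K$ the components of $(V-1)\mathcal Au$ are $(T_k-1)B_k^*u$ for $k\le l$ and, by Step 2, $0$ for $k>l$. So $(U-1)u=\mathcal B(V-1)\mathcal Au\in O$. By Lemma 1, $\mathcal E'^m(\Omega)$ has the AP. $\square$
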